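# Linear spans of projections in $AW^*$-algebras

## 1. Two-by-two matrices over bounded sequences

Let $\ell^\infty$ be the algebra of bounded complex sequences, and let $A=M_2(\ell^\infty)$. An element of $A$ is a bounded sequence $x=(x(n))_{n\ge1}$ of complex $2\times2$ matrices, and a projection of $A$ (a self-adjoint idempotent) is a sequence of projections $p(n)\in M_2(\mathbb C)$. Write $L$ for the linear span of the projections. Which elements lie in $L$?

There is an obstruction. If $x=\sum_{j=1}^Jc_jp_j$ with projections $p_j$, then $\operatorname{tr}x(n)=\sum_jc_j\operatorname{tr}p_j(n)$, and each $\operatorname{tr}p_j(n)$ is $0$, $1$ or $2$. So the sequence $\operatorname{tr}x(n)$ takes at most $3^J$ values. In particular, the element with $x(n)=\frac1n1$ is not in $L$.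

This is the only obstruction. Take $b\in\ell^\infty$ with $|b|\le\frac12$ and put, entrywise in $n$,
$$P=\begin{pmatrix}\frac12\left(1+\sqrt{1-4|b|^2}\right)&b\\ \bar b&\frac12\left(1-\sqrt{1-4|b|^2}\right)\end{pmatrix}.$$
Each $P(n)$ is self-adjoint, has trace $1$, and has determinant $\frac14(1-(1-4|b|^2))-|b|^2=0$. So its eigenvalues are $0$ and $1$, and $P$ is a projection. With $V=\mathrm{diag}(1,-1)$, the element $VPV$ is again a projection, and
$$\tfrac12(P-VPV)=\begin{pmatrix}0&b\\ \bar b&0\end{pmatrix}\in L .$$
Replacing $b$ by $ib$ and combining, we see that each off-diagonal corner separately lies in $L$; by scaling, this holds for all $b\in\ell^\infty$. Conjugating $\begin{pmatrix}0&d\\d&0\end{pmatrix}$ by the unitary $\frac1{\sqrt2}\begin{pmatrix}1&1\\1&-1\end{pmatrix}$ gives $\mathrm{diag}(d,-d)$, which is therefore in $L$ too. Hence every $x\in A$ is congruent modulo $L$ to $\mathrm{diag}(\operatorname{tr}x,0)$. If $\operatorname{tr}x$ takes only finitely many values, this is a finite combination of projections $\mathrm{diag}(1_E,0)$ with $E\subseteq\mathbb N$. So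
$$L=\{x\in A:\ \operatorname{tr}x(n)\text{ takes only finitely many values}\}.$$

The part of $x$ that the trace does not see is a combination of projections, for reasons that use only $2\times 2$ matrix algebra. What remains is a central quantity, and it is stuck because a projection in a $2\times2$ matrix has only three possible traces. If instead the unit could be cut into halves, quarters, eighths and so on forever, then any value $t\in[0,1]$, written in binary, would be the size of a projection. This suggests that the obstruction should disappear when the algebra has no part that looks like finite matrices over a commutative algebra. We ask this question for a class of algebras in which suprema of orthogonal projections exist, but in which the axioms supply no trace.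

## 2. $AW^*$-algebras: definitions, textbook facts, and the theorem

**Definition ($AW^*$-algebra, Kaplansky).** An $AW^*$-algebra is a $C^*$-algebra $A$ such that (i) every set of pairwise orthogonal projections in $A$ has a supremum in the lattice of projections of $A$, and (ii) every maximal commutative self-adjoint subalgebra (*masa*) of $A$ is the norm closed linear span of its projections.

Every $AW^*$-algebra is unital. Von Neumann algebras are examples. The algebra $C[0,1]$ is not one: it is its own masa, and its only projections are $0$ and $1$. A commutative $AW^*$-algebra is $C(X)$ with $X$ compact and *extremally disconnected*, meaning that closures of open sets are open. For instance $\ell^\infty=C(\beta\mathbb N)$. In $C(X)$ the projections are the indicator functions of clopen sets.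

**Notation.** $Z(A)$ is the center and $[a,b]=ab-ba$. We write $[A,A]$ for the algebraic linear span of the commutators and $L(A)$ for the linear span of the projections of $A$. For projections, $p\sim q$ means $v^*v=p$, $vv^*=q$ for some $v\in A$ (Murray–von Neumann equivalence), and $p\preceq q$ means $p\sim p'\le q$ for some projection $p'$. If $v^*v=p$ and $p_0\le p$, then $vp_0v^*$ is a projection equivalent to $p_0$; we say that $v$ *carries* $p_0$ to it. Equivalences add: if $p_i\sim q_i$ for finitely many $i$, with the $p_i$ orthogonal and the $q_i$ orthogonal, then $\sum p_i\sim\sum q_i$, by adding the partial isometries.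

**Definition (types).** $A$ is *finite* if $v^*v=1$ implies $vv^*=1$. It is *properly infinite* if $zA$ is not finite for any nonzero central projection $z$. A projection $e$ is *abelian* if $eAe$ is commutative. $A$ is of *type I* if every nonzero central projection dominates a nonzero abelian projection, and of *type II$_1$* if it is finite and has no nonzero abelian projection. $A$ *has no finite type I summand* if there is no nonzero central projection $z$ such that $zA$ is finite and of type I.

For example, $M_2(\ell^\infty)$ is finite of type I: for $E\subseteq\mathbb N$ nonempty, $\mathrm{diag}(1_E,0)$ is a nonzero abelian projection below the central projection $1_E1$. For $H$ infinite-dimensional, $B(H)$ is of type I but not finite. Its only central projections are $0$ and $1$, so it has no finite type I summand.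

We use the following facts, found in Kaplansky, *Projections in Banach algebras*, Ann. of Math. 53 (1951) and *Algebras of type I*, Ann. of Math. 56 (1952), and Berberian, *Baer \*-Rings*, Springer 1972.

**(F1)** The projections of $A$ form a complete lattice. For a projection $e$, $eAe$ is an $AW^*$-algebra. $Z(A)$ and every masa are commutative $AW^*$-algebras, hence of the form $C(X)$ with $X$ compact and extremally disconnected. The real part of such a $C(X)$ is Dedekind complete.

A consequence: let $C=C(X)$ be a masa and let $p$ be the supremum *in $A$* of projections $p_i\in C$. For a unitary $u\in C$, conjugation by $u$ is an automorphism of $A$ fixing each $p_i$, so $upu^*=\sup up_iu^*=p$. Thus $p$ commutes with $C$, and $p\in C$ by maximality. As $p$ is then the least projection of $C$ above all $p_i$, it corresponds to the closure of the union of the clopen sets of the $p_i$.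

**(F2)** (Comparability) For projections $p,q$ there is a central projection $z$ with $zp\preceq zq$ and $(1-z)q\preceq(1-z)p$. (In $M_2(\ell^\infty)$, take $z=1_E1$ with $E$ the set of $n$ for which $\operatorname{rank}p(n)\le\operatorname{rank}q(n)$. One sees that $z$ cannot always be $0$ or $1$.)

**(F3)** Every $a\in A$ has a left projection $LP(a)$ and a right projection $RP(a)$, the least projections with $LP(a)a=a$ and $aRP(a)=a$, and $LP(a)\sim RP(a)$. (In $M_n(\mathbb C)$ they project onto the range of $a$ and onto the orthogonal complement of its kernel, and the equivalence says that row rank equals column rank.)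

**(F4)** There is a central projection $z$ with $zA$ finite and $(1-z)A$ properly infinite (or $0$). In a nonzero properly infinite $AW^*$-algebra there is a projection $p$ with $p\sim1-p\sim1$. An $AW^*$-algebra with no type I summand has no nonzero abelian projection. There is a largest central projection $z_f$ with $z_fA$ finite of type I, and $(1-z_f)A$ has no finite type I summand. Every nonzero finite type I $AW^*$-algebra has a nonzero central projection $z$ with $zA\cong M_k(C(X))$ for some $k<\infty$.

**(F5)** If $A$ is finite, then so is $eAe$ for every projection $e$, and if $p\sim q$ with $p,q\le e$, then $e-p\sim e-q$.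

*Proof of (F5).* If $v\in eAe$ and $v^*v=e$, then $v+(1-e)$ is an isometry in $A$, hence unitary, so $vv^*=e$. For the second statement, note that $p\sim q$ holds already in $eAe$, since $v=qvp$. By (F2) in $eAe$, take a central projection $z$ of $eAe$ with $z(e-p)\preceq z(e-q)$ and $(1-z)(e-q)\preceq(1-z)(e-p)$, where $1$ now denotes $e$. Say $z(e-p)\sim k\le z(e-q)$. Then $z=zp+z(e-p)\sim zq+k\le z$. Since $z(eAe)z$ is finite by the first statement, $zq+k=z$, that is, $k=z(e-q)$. So $z(e-p)\sim z(e-q)$. The part under $e-z$ is symmetric, and we add the two equivalences. $\square$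

Here is the question. If $M$ is a $W^*$-algebra with no finite type I summand, then every element of $M$ is a finite linear combination of projections. The paper *Disjointness Preservers of $AW^*$-Algebras* raises the question of whether the same is true for $AW^*$-algebras. The answer is yes.

**Theorem 1.** If the $AW^*$-algebra $A$ has no finite type I summand, then $A=L(A)$.

**Theorem 2 (complements).**

**(A)** There are universal constants $N,K$ such that, for all $A$ as in Theorem 1, every $x\in A$ is a combination of at most $N$ projections with coefficients of modulus $\le K\|x\|$.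

**(B)** An arbitrary $AW^*$-algebra $A$ satisfies $A=L(A)$ if and only if its largest finite type I summand is finite-dimensional.

**(C)** If $A$ is properly infinite, then $A=[A,A]$. If $A$ is of type II$_1$, then $A=Z(A)+[A,A]$. For an $AW^*$-factor of type II$_1$, either $A$ has exactly one tracial state and its kernel is $[A,A]$, or $A=[A,A]$ and $A$ has no tracial state.

The plan follows the example. First, if $1$ is a sum of two equivalent projections, all commutators lie in $L(A)$ (Section 3). Then each element must be written as a multiple of one projection plus a finite sum of commutators. That requires infinite constructions inside $A$, so we build a gluing tool (Section 4), use it in the properly infinite case (Section 5), see what goes wrong in the finite case (Section 6), and repair it (Sections 7 and 8).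

## 3. Commutators are combinations of projections

In Section 1 the entries of the matrices commuted. For noncommuting entries the trace-zero part has one new ingredient, $\mathrm{diag}(cc^*-c^*c,0)$, and a second explicit projection takes care of it.

**Lemma 3.** Let $A$ be a unital $C^*$-algebra with a projection $p\sim1-p$. Then $[A,A]\subseteq L(A)$. Moreover, $[a,b]$ is a combination of at most $N_0$ projections with coefficients of modulus $\le K_0\|a\|\|b\|$, where $N_0,K_0$ are universal.

*Proof.* Let $w^*w=p$, $ww^*=1-p$ and $B=pAp$. The map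
$$a\mapsto\begin{pmatrix}pap&paw\\w^*ap&w^*aw\end{pmatrix}$$
identifies $A$ with $M_2(B)$, and each entry has norm at most $\|a\|$. Write $L=L(A)$; it is invariant under conjugation by unitaries. Let $V=\mathrm{diag}(1,-1)$.

**Step (i): off-diagonal elements are in $L$.** Let $b\in B$ with $\|b\|\le\frac12$. On $[0,\frac14]$ put $h(t)=\frac12(1-\sqrt{1-4t})$ and $f=1-h$, so that $f(t)h(t)=t$. Let
$$P=\begin{pmatrix}f(bb^*)&b\\b^*&h(b^*b)\end{pmatrix}=P^*.$$
Using $f+h=1$, $fh=t$ and $f(bb^*)b=bf(b^*b)$, we get
$$(P^2)_{11}=f(bb^*)^2+bb^*=\big(f(f+h)\big)(bb^*)=f(bb^*),$$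
$$(P^2)_{12}=f(bb^*)b+bh(b^*b)=b(f+h)(b^*b)=b,$$
$$(P^2)_{22}=b^*b+h(b^*b)^2=\big(h(f+h)\big)(b^*b)=h(b^*b).$$
So $P$ is a projection, and $\frac12(P-VPV)=\begin{pmatrix}0&b\\b^*&0\end{pmatrix}\in L$. Call this element $T(b)$. Then
$$\begin{pmatrix}0&b\\0&0\end{pmatrix}=\tfrac12\big(T(b)-iT(ib)\big),\qquad\begin{pmatrix}0&0\\b^*&0\end{pmatrix}=\tfrac12\big(T(b)+iT(ib)\big).$$
By scaling, all off-diagonal elements are in $L$. Each corner with entry $b$ of arbitrary norm uses $4$ projections with coefficients of modulus $\frac14\cdot2\|b\|=\frac12\|b\|$.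

**Step (ii): $\mathrm{diag}(x,-x)\in L$ for $x\in B$.** It is the conjugate of $\begin{pmatrix}0&x\\x&0\end{pmatrix}$ by $\frac1{\sqrt2}\begin{pmatrix}1&1\\1&-1\end{pmatrix}$. This uses $8$ projections with coefficients of modulus $\frac12\|x\|$.

**Step (iii): $\mathrm{diag}(cc^*,-c^*c)\in L$ for $c\in B$.** By scaling let $\|c\|\le1$. Put $s=(1-c^*c)^{1/2}$, which commutes with $c^*c$, and
$$Q=\begin{pmatrix}1-cc^*&cs\\sc^*&c^*c\end{pmatrix}=Q^*.$$
Then
$$(Q^2)_{11}=(1-cc^*)^2+c(1-c^*c)c^*=(1-cc^*)^2+(1-cc^*)cc^*=1-cc^*,$$
$$(Q^2)_{12}=(1-cc^*)cs+csc^*c=(1-cc^*)cs+cc^*cs=cs,$$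
$$(Q^2)_{22}=sc^*cs+(c^*c)^2=(1-c^*c)c^*c+(c^*c)^2=c^*c.$$
So $Q$ is a projection, and $\mathrm{diag}(cc^*,-c^*c)=\mathrm{diag}(1,0)-\frac12(Q+VQV)\in L$. For arbitrary $c$ this uses $3$ projections with coefficients of modulus $\le\|c\|^2$.

**Step (iv): all commutators.** The aim is to reduce $[a,b]$ to the pieces above. Let $a=(a_{ij})$, $b=(b_{ij})$. Discard the off-diagonal entries of $[a,b]$ by (i). If its diagonal entries are $d_1,d_2$, then $\mathrm{diag}(d_1,d_2)=\mathrm{diag}(d_1+d_2,0)-\mathrm{diag}(d_2,-d_2)$, so by (ii) $[a,b]$ is congruent modulo $L$ to $\mathrm{diag}(d,0)$ with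
$$d=d_1+d_2=\sum_{i,j}(a_{ij}b_{ji}-b_{ij}a_{ji})=\sum_{i,j}[a_{ij},b_{ji}],$$
where the last equality exchanges the names $i,j$ in the second term. Splitting into real and imaginary parts, every commutator in $B$ is a combination, with coefficients of modulus $1$, of four commutators $[h,k]$ with $h,k$ self-adjoint. With $c=h+ik$ we have $[c,c^*]=-2i[h,k]$, so $[h,k]=\frac i2[c,c^*]$. Finally
$$\mathrm{diag}([c,c^*],0)=\mathrm{diag}(cc^*,-c^*c)-\mathrm{diag}(c^*c,-c^*c)\in L$$
by (iii) and (ii).

**Step (v): counting.** Scale to $\|a\|,\|b\|\le1$. The two off-diagonal entries have norm $\le2$ and cost $8$ projections; $\mathrm{diag}(d_2,-d_2)$ costs $8$ more; the coefficients are of modulus $\le1$. There are at most $16$ commutators $[h,k]$ with $\|h\|,\|k\|\le1$, so $\|c\|\le2$, and each costs $3+8$ projections with coefficients of modulus at most $\frac12\cdot4=2$. These numbers do not depend on $A$; one may take $N_0=16+16\cdot11=192$ and $K_0=2$. $\square$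

## 4. Gluing bounded families, and telescoping

We now need to assemble infinitely many pieces, sitting under orthogonal projections, into one element of $A$. Norm convergence is not available and there is no weak topology, so we use suprema inside masas instead.

**Lemma 4 (gluing).** Let $(p_i)$ be orthogonal projections in $A$ with supremum $p$.

(a) If $b\in pAp$ and $p_ib=0$ for all $i$, then $b=0$.

(b) For each bounded family $a_i\in p_iAp_i$ there is a unique $a=\Phi((a_i))\in pAp$ with $p_ia=ap_i=a_i$ for all $i$. The map $\Phi$ is a $*$-homomorphism from the $C^*$-algebra of bounded families into $pAp$; in particular it is contractive.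

*Proof.* (a) We have $p_ibb^*=0=bb^*p_i$. So $bb^*$ and all the $p_i$ commute and lie in a common masa $C(X)$ (Zorn), which contains $p$ by (F1). The function $bb^*$ vanishes on the union of the clopen sets of the $p_i$, hence on the closure of that union, which is the set of $p$. So $bb^*=pbb^*=0$ and $b=0$.

(b) **Positive families.** Suppose $0\le a_i\le Kp_i$ for all $i$. All $a_i$ and $p_i$ commute, since $a_ip_j=a_ip_ip_j=0$ for $i\ne j$. So they lie in a masa $C=C(X)$, which also contains $p$. The finite sums of the $a_i$ are bounded by $Kp$; let $a$ be their supremum in the Dedekind complete space $C_{sa}$. Then $0\le a\le Kp$, so $a\in pAp$. To see that $p_ia=a_i$, let $U_i$ be the clopen set of $p_i$, and let $a'$ be equal to $a_i$ on $U_i$ and to $a$ off $U_i$. This is a continuous function. It is an upper bound of the finite sums: off $U_i$ because $a$ is, and on $U_i$ because there every $a_j$ with $j\ne i$ vanishes. So $a\le a'$, that is, $a\le a_i$ on $U_i$. As also $a\ge a_i$, we get $p_ia=ap_i=a_i$.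

**General families.** Every bounded family is a combination of four bounded families of positive elements, so $a$ exists. It is unique by (a). Linearity and $*$-preservation follow from uniqueness, because $\Phi((a_i))+\lambda\Phi((b_i))$ and $\Phi((a_i))^*$ have the required compressions. For products, $p_i\Phi((a_j))\Phi((b_j))=a_i\Phi((b_j))=a_ip_i\Phi((b_j))=a_ib_i$, similarly on the right, and uniqueness applies. A $*$-homomorphism between $C^*$-algebras is contractive. $\square$

In particular $\Phi((p_i))=p$, and $\Phi$ of a family of projections is a projection. Boundedness cannot be dropped: if $p_ia=a_i$ for all $i$, then $\|a_i\|\le\|a\|$. This will matter.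

The second tool makes sense of an infinite sum of commutators $\sum_nC_n$ as *finitely many* commutators, when $C_n$ lives under two neighboring projections. The pieces overlap, so Lemma 4 cannot be applied to all of them at once; separating odd from even $n$ removes the overlap.

**Lemma 5 (telescoping).** Let $(e_n)_{n\ge1}$ be orthogonal projections, $e=\sup e_n$, $P_n=e_n+e_{n+1}$. Let $C_n=\sum_{i=1}^r[a_{n,i},b_{n,i}]$ with $a_{n,i},b_{n,i}\in P_nAP_n$ uniformly bounded. Then there is $S\in eAe$, a sum of $2r$ commutators of elements with the same norm bounds, with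
$$e_1S=e_1C_1,\qquad e_kS=e_kC_k+e_kC_{k-1}\quad(k\ge2).\tag{1}$$

*Proof.* The projections $P_1,P_3,P_5,\dots$ are orthogonal, and so are $P_2,P_4,\dots$. Let $\Phi_o$ and $\Phi_{ev}$ be the corresponding gluing maps, and put
$$S=\Phi_o\big((C_n)_{n\text{ odd}}\big)+\Phi_{ev}\big((C_n)_{n\text{ even}}\big)\in eAe.$$
As $\Phi_o$ is a contractive homomorphism, its term is $\sum_{i=1}^r[\Phi_o((a_{n,i})_n),\Phi_o((b_{n,i})_n)]$, with the stated norm bounds; likewise for $\Phi_{ev}$. If $k\in\{n,n+1\}$ and $n$ is odd, then $e_k\Phi_o(\cdot)=e_kP_n\Phi_o(\cdot)=e_kC_n$; likewise for even $n$. For $k\ge2$, the indices $n=k$ and $n=k-1$ have different parity, so both contribute, once each. For $k=1$ only $n=1$ contributes, because $e_1$ is orthogonal to all $P_n$ with $n$ even, hence to their supremum, and so $e_1\Phi_{ev}(\cdot)=0$. $\square$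

## 5. Properly infinite algebras: sending a copy of $x$ to infinity

**Proposition 6.** If $A$ is properly infinite, every $x\in A$ is a sum of $3$ commutators $[a,b]$ with $\|a\|\|b\|\le\|x\|$.

*Proof.* We move $x$ to a first corner, from there to a second, and so on forever; each move costs a commutator, and nothing is left behind.

By (F4) there are isometries $s_1,s_2$ with $s_1s_1^*+s_2s_2^*=1$. Multiplying by $s_1^*$ on the left and by $s_2$ on the right gives $s_1^*s_2=0$, since $s_1^*s_2+s_1^*s_2=s_1^*s_2$. Let $u_n=s_2^{n-1}s_1$. For $m<n$, $u_m^*u_n=s_1^*s_2^{n-m}s_1=0$, so these isometries have orthogonal ranges $e_n=u_nu_n^*$. Put $x_n=u_nxu_n^*$ and $v_n=u_{n+1}u_n^*$, so $v_n^*v_n=e_n$ and $v_nx_nv_n^*=x_{n+1}$. Then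
$$x-x_1=[xu_1^*,u_1],\qquad C_n:=x_n-x_{n+1}=[x_nv_n^*,v_n],$$
with $x_nv_n^*,v_n\in P_nAP_n$ of norm at most $\|x\|$ and $1$. Lemma 5 with $r=1$ gives $S\in eAe$, a sum of two commutators, with $e_1S=x_1$ and, for $k\ge2$, $e_kS=x_k-x_k=0$. So $S-x_1\in eAe$ is annihilated by every $e_k$, and $S=x_1$ by Lemma 4(a). Hence $x=[xu_1^*,u_1]+S$. $\square$

## 6. Type II$_1$: why plain folding breaks

Now let $A$ be finite without nonzero abelian projections. If $A$ carried a center-valued trace, we would choose a multiple of a projection with the same trace as $x$ and try to write the difference as a finite sum of commutators. The axioms give us no trace, so we try to imitate Section 5 directly.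

Suppose (Lemma 7 below) that $1=e_1+e_1'$ with $e_1\sim e_1'$, then $e_1'=e_2+e_2'$ with $e_2\sim e_2'$, and so on. The projection $e_n$ has relative size $2^{-n}$. In a finite algebra the whole of $x$ cannot be copied into a smaller corner, but we can *fold*: split $e_n$ into two halves $f$ and $e_n-f$, each equivalent to $e_{n+1}$ through partial isometries $u$ and $w$, and replace $y_n\in e_nAe_n$ by
$$y_{n+1}=uy_nu^*+wy_nw^*\in e_{n+1}Ae_{n+1}.$$
The difference $y_n-y_{n+1}$ is a sum of four commutators, as we shall check. But take $x=1$. The first fold gives $y_1=2e_1$, then $y_2=4e_2$, and $y_n=2^ne_n$. The commutators are unbounded, Lemma 5 does not apply, and if $A$ has a tracial state no other device of this kind can work, since $1$ is then not a sum of commutators at all.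

The natural repair is to subtract, before each fold, a central multiple $\alpha_ne_n$, as large as keeps $y_n-\alpha_ne_n\ge0$, and to keep account of the $\alpha_n$. Then only the *spread* of $y_n$ matters. But the spread can double as well. In $M_8(\mathbb C)$ take
$$\mathrm{diag}(R,0,R,0,R,0,R,0)\to\mathrm{diag}(2R,0,2R,0)\to\mathrm{diag}(4R,0),$$
folding each time the first half of the list onto the second. The minimum is always $0$, so there is nothing to subtract, and the spread is $R,2R,4R$. With $2^n$ entries instead of $8$ it grows as far as one likes.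

The fold was badly chosen: large values were added to large ones. Choose instead for $f$ the *upper half* of the values. With $\mathrm{diag}(3,2,1,0)$ and the halves $\{3,2\}$, $\{1,0\}$ we may fold to $\mathrm{diag}(3+1,2+0)=\mathrm{diag}(4,2)$ or to $\mathrm{diag}(3+0,2+1)=\mathrm{diag}(3,3)$, whereas $3+2,\ 1+0$ would give spread $4$. In general, let the values lie in $[0,R]$ and let $m$ be a median. The upper half lies in $[m,R]$ and the lower half in $[0,m]$. *However* the two halves are matched, the sums lie in $[m,R+m]$, an interval of the same length $R$. After subtracting $m$ we are back in $[0,R]$. So the spread never grows, and the process can go on forever.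

Two lemmas make this precise in $A$. The median cannot be a number, since different central summands have different medians; it will be an element of $Z(A)$. And we find it on a finite grid of levels, with an error $\varepsilon$ that can be made summable along the construction.

## 7. Halving and the central median

**Lemma 7 (halving).** Let $A$ be an $AW^*$-algebra without nonzero abelian projections. Every projection $e$ is $g+g'$ with $g\sim g'$.

*Proof.* **Exhausting $e$.** By Zorn's lemma take a maximal set of pairs $(g_i,g_i')$ of nonzero equivalent projections $\le e$, all the projections involved being mutually orthogonal. Let $p_i=g_i+g_i'$ and $u_i\in p_iAp_i$ with $u_i^*u_i=g_i$, $u_iu_i^*=g_i'$. With $\Phi$ from Lemma 4, put $u=\Phi((u_i))$, $g=\Phi((g_i))$, $g'=\Phi((g_i'))$. Since $\Phi$ is a $*$-homomorphism, $u^*u=g$, $uu^*=g'$, $gg'=0$ and $g+g'=\Phi((p_i))=p$, where $p=\sup p_i\le e$.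

**Nothing is left.** Suppose $r=e-p\ne0$. Then $r$ is not abelian, so $rAr$ is not commutative. Each self-adjoint element of $rAr$ lies in a masa of $rAr$, hence is a limit of combinations of projections of $rAr$. So some projection $h\in rAr$ is not central in $rAr$. If $hA(r-h)$ were $0$, then $hy=hyh$ for all $y\in rAr$; taking adjoints (with $y^*$ in place of $y$), also $yh=hyh$, so $hy=yh$, a contradiction. Hence there is $0\ne a\in hA(r-h)$. By (F3), $LP(a)\le h$ and $RP(a)\le r-h$ are nonzero, orthogonal and equivalent, and they are orthogonal to all $p_i$. This contradicts maximality. So $p=e$. $\square$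

**Lemma 8 (approximate central median).** Let $A$ be finite, $e=g+g'$ with $g\sim g'$, $y\in eAe$, $0\le y\le Re$, $R>0$, $\varepsilon>0$. There are a projection $f\le e$ with $f\sim e-f\sim g$ and $m\in Z(A)$, $0\le m\le R$, such that
$$fyf\ge mf,\qquad(e-f)y(e-f)\le(m+\varepsilon)(e-f).\tag{2}$$

*Proof.* **Step 1: level projections of $y$.** Choose $N$ with $R/N\le\varepsilon$ and put $t_k=kR/N$ for $0\le k\le N$. In a masa $C(X)$ of $eAe$ containing $y$, let $q_0=e$, and for $1\le k\le N$ let $q_k$ be the projection of the clopen set $\overline{\{y>t_k\}}$. Then $e=q_0\ge q_1\ge\dots\ge q_N=0$. On the closure of $\{y>t_k\}$ we have $y\ge t_k$, and off it $y\le t_k$. So for $0\le k\le N$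
$$q_kyq_k\ge t_kq_k,\qquad(e-q_k)y(e-q_k)\le t_k(e-q_k).\tag{3}$$

**Step 2: where does the level set cross half size?** We cut $1$ into central pieces $c_k$ so that under $c_k$ the half $g$ lies between $q_{k+1}$ and $q_k$ in size. By (F2) pick central projections $z_k\in A$ with
$$z_kg\preceq z_kq_k,\qquad(1-z_k)q_k\preceq(1-z_k)g .$$
We may take $z_0=1$, as $g\le q_0$, and $z_N=0$, as $q_N=0$. Let $w_k=z_k\vee\dots\vee z_N$, so $w_0=1$ and $w_N=0$, and for $0\le k<N$ put
$$c_k=w_k-w_{k+1}=z_k(1-w_{k+1}).$$
The $c_k$ are orthogonal central projections with sum $w_0-w_N=1$. (Under $c_k$, the index $k$ is the last one at which $z_k$ is present.) Since $c_k\le z_k$, we have $c_kg\preceq c_kq_k$. Since $c_k\le1-w_{k+1}\le1-z_{k+1}$, we have $c_kq_{k+1}\preceq c_kg$. Together,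
$$c_kq_{k+1}\preceq c_kg\preceq c_kq_k .$$

**Step 3: realize the half between the two level sets.** Fix $k$ and put $Q=c_kq_k$, $q'=c_kq_{k+1}\le Q$. There is $g_0\le Q$ with $g_0\sim c_kg$, and then $h\le g_0$ with $h\sim q'$. By (F5), $Q-h\sim Q-q'$. This equivalence carries $g_0-h\le Q-h$ to some $r\le Q-q'$. Put $f_k=q'+r$. Then $f_k\sim h+(g_0-h)=g_0\sim c_kg$, and
$$c_kq_{k+1}\le f_k\le c_kq_k.\tag{4}$$

**Step 4: add up.** Let $f=\sum_kf_k$ and $m=\sum_kt_kc_k$, so $f\le e$ and $0\le m\le R$. Adding equivalences, $f\sim\sum_kc_kg=g$. By (F5), $e-f\sim e-g=g'\sim g$. By (4) and (3), $f_kyf_k=f_k(q_kyq_k)f_k\ge t_kf_k$. Also $c_ke-f_k\le c_k(e-q_{k+1})\le e-q_{k+1}$, so (3) for $k+1$ gives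
$$(c_ke-f_k)y(c_ke-f_k)\le t_{k+1}(c_ke-f_k)\le(t_k+\varepsilon)(c_ke-f_k).$$
As the $c_k$ are central, orthogonal and of sum $1$, with $c_kf=f_k$ and $c_k(e-f)=c_ke-f_k$, summing over $k$ gives (2). $\square$

## 8. Median folding in type II$_1$ algebras

**Proposition 9.** Let $A\ne0$ be a finite $AW^*$-algebra without nonzero abelian projections (type II$_1$), and let $0\le x\le1$ in $A$. Then $x=3P+c$ with $P$ a projection and $c$ a sum of $15$ commutators of uniformly bounded elements (universal bounds). Also $x=t+c'$ with $t\in Z(A)$, $0\le t\le3$, and $c'\in[A,A]$.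

*Proof.* **Set-up: projections of size $2^{-n}$.** By Lemma 7, $1=e_1+e_1'$ with $e_1\sim e_1'$, then $e_1'=e_2+e_2'$ with $e_2\sim e_2'$, and so on. The $e_n$ are orthogonal. As $e_n\sim e_n'=e_{n+1}+e_{n+1}'$, carrying this decomposition back to $e_n$ we can write $e_n=g_n+g_n'$ with $g_n\sim g_n'\sim e_{n+1}$. Let $e=\sup e_n$, let $\Phi$ be the gluing map of $(e_n)$, and let $P_n=e_n+e_{n+1}$.

**Step 0: bring $x$ under $e_1$.** Let $v^*v=e_1'$, $vv^*=e_1$, and $y_1=e_1xe_1+vxv^*\in e_1Ae_1$. Then $0\le y_1\le2e_1$, and
$$x-y_1=[e_1,e_1xe_1']+[e_1',e_1'xe_1]+[e_1'xe_1'v^*,v],\tag{5}$$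
because the three commutators are $e_1xe_1'$, $e_1'xe_1$ and $e_1'xe_1'-vxv^*$.

**Step 1: fold forever, with bounded norms.** We construct inductively self-adjoint $y_n\in e_nAe_n$, $\alpha_n\in Z(A)_+$ and numbers $R_n$ with
$$\alpha_ne_n\le y_n\le(\alpha_n+R_n)e_n,\qquad\alpha_1=0,\quad R_1=2,\quad R_{n+1}=R_n+2^{-n}.\tag{6}$$
So $2\le R_n<3$ for all $n$. For $n=1$, (6) is Step 0. Given $y_n$, put $\tilde y_n=y_n-\alpha_ne_n$, so $0\le\tilde y_n\le R_ne_n$. Apply Lemma 8 to $e_n=g_n+g_n'$, $\tilde y_n$, $R_n$ and $\varepsilon=2^{-n}$; it gives $f_n$ and $m_n\in Z(A)$ with $0\le m_n\le R_n$. As $f_n\sim e_n-f_n\sim g_n\sim e_{n+1}$, choose $u_n,w_n$ with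
$$u_n^*u_n=f_n,\qquad w_n^*w_n=e_n-f_n,\qquad u_nu_n^*=w_nw_n^*=e_{n+1},\tag{7}$$
and put $y_{n+1}=u_n\tilde y_nu_n^*+w_n\tilde y_nw_n^*$. Lemma 8 says
$$m_nf_n\le f_n\tilde y_nf_n\le R_nf_n,\qquad0\le(e_n-f_n)\tilde y_n(e_n-f_n)\le(m_n+2^{-n})(e_n-f_n).$$
Conjugating the first by $u_n$, the second by $w_n$, and adding,
$$m_ne_{n+1}\le y_{n+1}\le(m_n+R_n+2^{-n})e_{n+1},$$
which is (6) for $n+1$ with $\alpha_{n+1}=m_n$. Thus $0\le\alpha_n\le3$, $\|y_n\|\le6$ and $\|\tilde y_n\|\le3$ for all $n$.

Next we record the price of a fold. With $f=f_n$, $u=u_n$, $w=w_n$, $\tilde y=\tilde y_n$,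
$$C_n:=\tilde y_n-y_{n+1}=[f,f\tilde y(e_n-f)]+[e_n-f,(e_n-f)\tilde yf]+[f\tilde yfu^*,u]+[(e_n-f)\tilde y(e_n-f)w^*,w].$$
Indeed the first two commutators are the off-diagonal parts $f\tilde y(e_n-f)$ and $(e_n-f)\tilde yf$. The third is $f\tilde yf-u\tilde yu^*$, and the fourth is $(e_n-f)\tilde y(e_n-f)-w\tilde yw^*$. All entries lie in $P_nAP_n$, and in each commutator one entry has norm $\le1$ and the other has norm $\le3$.

Lemma 5 with $r=4$ gives $S\in eAe$, a sum of $8$ commutators. By (1), $e_1S=e_1C_1=\tilde y_1=y_1$, and for $k\ge2$
$$e_kS=e_kC_k+e_kC_{k-1}=\tilde y_k-y_k=-\alpha_ke_k.$$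
Hence $b=y_1-S-\Phi((\alpha_ke_k)_k)$ lies in $eAe$ and satisfies $e_kb=0$ for all $k$ (recall $\alpha_1=0$). By Lemma 4(a), $b=0$:
$$y_1=S+\Phi((\alpha_ke_k)_k).\tag{8}$$
So modulo commutators, $x$ has become a family of central coefficients, $\alpha_k$ at size $2^{-k}$.

**Step 2: only the total mass of the coefficients counts.** *Claim: if $\delta_k\in Z(A)$ are bounded and $\sum_k2^{-k}\delta_k=0$, then $\Phi((\delta_ke_k)_k)$ is a sum of $4$ commutators of elements bounded in terms of $\sup_j\|\delta_j\|$.* Under $e_k$ there is room for two copies of $e_{k+1}$, so a coefficient $\gamma$ on $e_k$ may be exchanged for $2\gamma$ on $e_{k+1}$; we exchange step by step, and $\gamma_k$ is the amount passed on from $e_k$. Put $\gamma_0=0$ and, for $k\ge1$,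
$$\gamma_k=2^k\sum_{j\le k}2^{-j}\delta_j=-2^k\sum_{j>k}2^{-j}\delta_j .$$
The first form gives $\gamma_k=2\gamma_{k-1}+\delta_k$. The second form, which is where the hypothesis enters, gives $\|\gamma_k\|\le\sup_j\|\delta_j\|$. By (7),
$$\gamma_k(e_k-2e_{k+1})=[\gamma_ku_k^*,u_k]+[\gamma_kw_k^*,w_k],$$
since the right side is $\gamma_k(f_k-e_{k+1})+\gamma_k(e_k-f_k-e_{k+1})$. These are commutators of bounded elements of $P_kAP_k$. Lemma 5 with $r=2$ gives $S'\in eAe$, a sum of $4$ commutators, with $e_kS'=(\gamma_k-2\gamma_{k-1})e_k=\delta_ke_k$ for all $k\ge1$. So $S'=\Phi((\delta_ke_k)_k)$ by Lemma 4(a), which proves the claim. (For instance, $\delta=(1,-1,-1,\dots)$ gives $\gamma_k=1$ for all $k\ge1$. If $\sum_k2^{-k}\delta_k$ were a nonzero element $s$, the recursion would give $2^{-k}\gamma_k\to s$, and the $\gamma_k$ would be unbounded.)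

**Step 3: pack the mass into a projection.** Let $t=\sum_k2^{-k}\alpha_k\in Z(A)$, so $0\le t\le3$. We write $t/3$ in binary with digits in the projections of $Z(A)=C(X)$. Put $\rho_0=t/3\in[0,1]$. Given $0\le\rho_{k-1}\le2^{-k+1}$, let $z_k$ be the projection of the clopen set $\overline{\{\rho_{k-1}>2^{-k}\}}$ and $\rho_k=\rho_{k-1}-2^{-k}z_k$. On this set $\rho_{k-1}\ge2^{-k}$, and off it $\rho_{k-1}\le2^{-k}$, so $0\le\rho_k\le2^{-k}$. Hence $t/3=\sum_{k\ge1}2^{-k}z_k$ in norm. Let $P=\Phi((z_ke_k)_k)$, a projection. The elements $\delta_k=\alpha_k-3z_k$ satisfy $\|\delta_k\|\le3$ and $\sum_k2^{-k}\delta_k=t-t=0$. By Step 2, $\Phi((\alpha_ke_k)_k)-3P$ is a sum of $4$ commutators. With (5) and (8), $x-3P$ is a sum of $3+8+4=15$ commutators $[a,b]$, each with $\|a\|\|b\|\le3$, and in each the entries have universally bounded norms.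

**Step 4: pack the mass into the center.** Apply Step 2 instead with $\delta_1=\alpha_1-2t$ and $\delta_k=\alpha_k$ for $k\ge2$; here $\sum_k2^{-k}\delta_k=t-t=0$. It gives $\Phi((\alpha_ke_k)_k)\in2te_1+[A,A]$. Since $1=e_1+e_1'$, $t-2te_1=t(e_1'-e_1)=[tv^*,v]$. So by (5) and (8), $x\in t+[A,A]$. $\square$

## 9. Proof of Theorem 1 and of the uniform bounds (A)

Let $A$ have no finite type I summand. By (F4), $A=A_1\oplus A_2$ with $A_1$ finite and $A_2$ properly infinite (either may be $0$). A type I summand of $A_1$ would be a finite type I summand of $A$. So $A_1$ has no type I summand, hence no nonzero abelian projection. Projections of $A_i$ are projections of $A$, so it suffices to treat $A_1$ and $A_2$, each when nonzero.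

In both algebras $1$ is a sum of two equivalent projections, by Lemma 7 in $A_1$ and by (F4) in $A_2$. So $[A_i,A_i]\subseteq L(A_i)$ by Lemma 3. For $A_2$, Proposition 6 gives $A_2=[A_2,A_2]=L(A_2)$. For $A_1$, Proposition 9 gives $x\in3P+[A_1,A_1]\subseteq L(A_1)$ whenever $0\le x\le1$, and every element of $A_1$ is a linear combination of four such $x$. Hence $A=L(A)$, which proves Theorem 1. $\blacksquare$

For (A), scale to $\|x\|\le1$. The component of $x$ in $A_2$ is a sum of $3$ commutators with $\|a\|\|b\|\le1$, hence by Lemma 3 a combination of $3N_0$ projections with coefficients of modulus $\le K_0$. The component in $A_1$ is a combination, with coefficients of modulus $1$, of four elements between $0$ and $1$ (positive and negative parts of the real and imaginary parts). Each of these is $3P$ plus $15$ commutators with $\|a\|\|b\|\le3$. So $N=3N_0+4(1+15N_0)$ and $K=\max(3,3K_0)$ will do, and these do not depend on $A$. $\blacksquare$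

## 10. Finite type I summands and rational traces: proof of (B)

Let $z_f$ be as in (F4), so that $F=z_fA$ is the largest finite type I summand (possibly $0$).

**Sufficiency.** If $F$ is finite-dimensional, it is spanned by its projections by the spectral theorem. Also $(1-z_f)A=L((1-z_f)A)$ by Theorem 1. So $A=L(A)$.

**Necessity.** Let $F$ be infinite-dimensional. We extend the trace obstruction of Section 1; the blocks may now have unbounded size, so "finitely many values" is replaced by "finite dimension over $\mathbb Q$".

*The center $Z(F)$ is infinite-dimensional.* Otherwise $F$ would be a finite direct sum of finite type I algebras with center $\mathbb C$. By (F4), each of these has a nonzero central projection $z$ with $z(\cdot)\cong M_k(C(X))$. Here necessarily $z=1$, and $X$ is a point because the center is $\mathbb C$. So each would be some $M_k(\mathbb C)$, and $F$ would be finite-dimensional.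

*Many matrix quotients.* $Z(F)=C(Y)$ with $Y$ infinite, and the clopen sets of $Y$ separate points. So we can split $Y$ into two nonempty clopen sets, one of which is infinite; set the other aside, split the infinite one again, and so on. This gives nonzero orthogonal projections $z_1,z_2,\dots$ in $Z(F)$. By (F4) applied to $z_nF$, there is a nonzero central projection $z_n'\le z_n$ with $z_n'F\cong M_{k_n}(C(X_n))$. Cutting by $z_n'$ and evaluating at a point of $X_n$ gives a unital $*$-homomorphism $\pi_n:F\to M_{k_n}(\mathbb C)$ with $\pi_n(z_n)=1$.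

*An element outside $L(F)$.* Let $(\lambda_n)$ be a bounded sequence of reals that is linearly independent over $\mathbb Q$. (Take any infinite independent sequence and multiply its members by suitable nonzero rationals.) By Lemma 4 there is $x\in F$ with $xz_n=\lambda_nz_n$ for all $n$, so $\pi_n(x)=\pi_n(xz_n)=\lambda_n1$. Suppose $x=\sum_{j=1}^Jc_jp_j$ with projections $p_j\in F$. Apply the normalized trace of $M_{k_n}(\mathbb C)$ after $\pi_n$. Normalized traces of projections in $M_{k_n}(\mathbb C)$ are rational, so $\lambda_n\in\sum_j\mathbb Qc_j$ for all $n$. This $\mathbb Q$-space has dimension $\le J$, a contradiction. So $F\ne L(F)$.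

*Back to $A$.* Since $z_f$ is central, $z_fL(A)=L(F)$. If $A=L(A)$, then $F=z_fA=L(F)$, which is false. So $A\ne L(A)$. $\blacksquare$

## 11. Commutators, the center, and tracial states: proof of (C)

If $A$ is properly infinite, $A=[A,A]$ is Proposition 6. If $A$ is of type II$_1$, the last statement of Proposition 9 gives $x\in Z(A)+[A,A]$ for $0\le x\le1$, and such $x$ span $A$; so $A=Z(A)+[A,A]$.

Now let $A$ be an $AW^*$-factor of type II$_1$, that is, $Z(A)=\mathbb C1$. Then $A=\mathbb C1+[A,A]$. A tracial state vanishes on $[A,A]$ and equals $1$ at $1$. So there is at most one. If $1\in[A,A]$, there is none, and $A=[A,A]$.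

If $1\notin[A,A]$, then $A=\mathbb C1\oplus[A,A]$ as a vector space. Let $\tau$ be the linear functional with $\tau(1)=1$ and $\tau=0$ on $[A,A]$; its kernel is $[A,A]$. It remains to see that $\tau$ is positive. For $0\le x\le1$, Proposition 9 gives $x\in t1+[A,A]$ with a *number* $t\ge0$, so $\tau(x)=t\ge0$. By scaling, $\tau\ge0$ on all positive elements. Since $\tau(1)=1$ and $\tau([a,b])=0$, $\tau$ is a tracial state, and by the previous paragraph it is the only one. $\blacksquare$
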